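\title{The thickness of $K_{n,n+4k}$ and the Beineke--Harary--Moon formula}

\begin{abstract}
The thickness of a graph is the least number of planar subgraphs whose edge sets partition its edge set. Euler's formula bounds the thickness of $K_{a,b}$ from below by $\lceil ab/(2(a+b-2))\rceil$, and a theorem of Beineke, Harary and Moon shows that this bound is exact except possibly for certain pairs of odd numbers $a,b$. We prove that the bound is exact for $K_{n,n+4k}$ for every odd $n\ge1$ and every $k\ge2$. Combined with the known thickness of $K_{n,n+4}$, the argument shows that the formula holds for all $a\le b$ with $(a,b)\ne(1,1)$. The planar layers are constructed explicitly. Most vertices of the larger part are treated as identical twins, and the parity obstruction is absorbed by three vertices that are paired with one another in rotating fashion.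
\end{abstract}

\section{Introduction}

All graphs are simple unless called multigraphs. The \emph{thickness} $t(G)$ of a graph $G$ is the least number of planar subgraphs whose edge sets partition $E(G)$; we call the subgraphs of such a partition \emph{layers}. Thus $t(G)=1$ means that $G$ is planar, and in general $t(G)$ measures how many planes are needed to draw $G$ without crossings. If $G'$ is a subgraph of $G$, then $t(G')\le t(G)$. We write $K_{a,b}$ for the complete bipartite graph with parts of sizes $a$ and $b$.

Two bounds on $t(K_{a,b})$ come for free. First, a planar bipartite graph on $V\ge3$ vertices has at most $2V-4$ edges. (Join its components by edges, which keeps it planar and bipartite; every face of the resulting connected graph has a boundary walk of length at least $4$, so $4F\le 2E$, and Euler's formula $V-E+F=2$ gives $E\le 2V-4$.) Applying this to each layer, we get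
\begin{equation}\label{eq:euler}
t(K_{a,b})\ \ge\ \left\lceil\frac{ab}{2(a+b-2)}\right\rceil\qquad(a+b\ge3).
\end{equation}
Second, $K_{2,b}$ is planar, so splitting the part of size $a$ into pairs gives $t(K_{a,b})\le\lceil a/2\rceil$. The two bounds agree for $a\le2$ and for $K_{3,3}$, where both equal $2$. They also agree for every fixed $a$ once $b$ is large, because $ab/(2(a+b-2))\to a/2$. It is natural to guess that \eqref{eq:euler} is always an equality, and this is nearly a theorem.

\begin{theorem}[Beineke, Harary and Moon \cite{BHM}]\label{thm:BHM}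
For positive integers $a\le b$,
\[
t(K_{a,b})=\left\lceil\frac{ab}{2(a+b-2)}\right\rceil,
\]
except possibly when $a$ and $b$ are both odd and there is an integer $r$ with $b=\left\lfloor\frac{2r(a-2)}{a-2r}\right\rfloor$.
\end{theorem}

Among pairs of odd numbers, it is known that for every odd $n\ge1$
\begin{equation}\label{eq:n+4}
t(K_{n,n+4})=\left\lceil\frac{n+3}{4}\right\rceil .
\end{equation}
The thickness of $K_{a,b}$ is also known when $a$ is odd and $b\ge(a-3)(a-2)/3$; we do not use this. The problem we solve, posed in \cite{Note}, is to determine $t(K_{n,n+4k})$ for every odd $n\ge1$ and every integer $k\ge2$. The answer is the Euler bound.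

\begin{theorem}\label{thm:main}
For every odd $n\ge1$ and every integer $k\ge2$,
\[
t(K_{n,n+4k})=\left\lceil\frac{n(n+4k)}{4(n+2k-1)}\right\rceil .
\]
\end{theorem}

The proof uses Theorem~\ref{thm:BHM} only for $ab$ even. It uses the shape of the difference $b-a=4k$ only to avoid the value $4$, which \eqref{eq:n+4} covers. Hence Theorem~\ref{thm:BHM} has no exceptions.

\begin{theorem}\label{thm:all}
For all positive integers $a\le b$ with $(a,b)\ne(1,1)$,
\[
t(K_{a,b})=\left\lceil\frac{ab}{2(a+b-2)}\right\rceil .
\]
Equivalently, for every positive integer $r$, $t(K_{a,b})\le r$ if and only if $ab\le 2r(a+b-2)$. So for $a>2r$ and $b\ge a$, $t(K_{a,b})\le r$ if and only if $b\le\left\lfloor\frac{2r(a-2)}{a-2r}\right\rfloor$.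
\end{theorem}

The expression $\lceil(n+2k+1)/4\rceil$ reduces to \eqref{eq:n+4} for $k=1$. It cannot be the thickness for all $k\ge2$, since it exceeds $1$ for the planar graphs $K_{1,1+4k}$. Its exact range of validity is as follows.

\begin{corollary}\label{cor:closed}
Let $n\ge1$ be odd and $k\ge2$. Then
\[
t(K_{n,n+4k})=\left\lceil\frac{n+2k+1}{4}-\frac{4k^2-1}{4(n+2k-1)}\right\rceil .
\]
Moreover, $t(K_{n,n+4k})=\left\lceil\frac{n+2k+1}{4}\right\rceil$ if and only if
\begin{itemize}
\item $n+2k-1\ge k^2$, when $n+2k\equiv3\pmod4$;
\item $n+2k-1\ge 2k^2$, when $n+2k\equiv1\pmod4$.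
\end{itemize}
In particular, this holds for all odd $n\ge 2k^2-2k+1$.
\end{corollary}

Section~\ref{sec:reduction} reduces both theorems to one construction, Proposition~\ref{prop:main}. Section~\ref{sec:layers} describes the layers we use and shows them on $K_{5,12}$. Section~\ref{sec:odd} explains, on $K_{19,29}$, why an odd $b$ is an obstruction and how three vertices remove it. Section~\ref{sec:proof} proves Proposition~\ref{prop:main}, and Section~\ref{sec:closed} proves Corollary~\ref{cor:closed}.

\section{Reduction to the tight case}\label{sec:reduction}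

Let $a\le b$ be odd with $(a,b)\ne(1,1)$, and put
\[
r=\left\lceil\frac{ab}{2(a+b-2)}\right\rceil,\qquad s=2r(a+b-2)-ab,\qquad d=a-2r,\qquad e=b-2r .
\]
The number $s\ge0$ is the \emph{slack}: $r$ planar layers have room for $s$ more edges than $K_{a,b}$ has. The numbers $d$ and $e$ are odd, and $s$ is odd because $ab$ is; in particular $s\ge1$. Expanding $de=ab-2r(a+b)+4r^2$ gives
\begin{equation}\label{eq:de}
de+s=4r(r-1).
\end{equation}
Adding a vertex to the part of size $b$ adds $a$ edges and creates room for $2r$ edges, so it lowers the slack by $d$. If $s\ge d$, we can afford this and pass to the even number $b+1$. The difficulty lies in the \emph{tight case} $s<d$. There \eqref{eq:de} gives $e=\lfloor 4r(r-1)/d\rfloor$, that is, $b=\lfloor 2r(a-2)/(a-2r)\rfloor$, which is the exceptional form in Theorem~\ref{thm:BHM}.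

\begin{lemma}\label{lem:cases}
At least one of the following holds:
\begin{enumerate}
\item[(a)] $s\ge d$;
\item[(b)] $a=4r-3$ and $b=a+4$;
\item[(c)] $r\ge6$, $5\le d\le 2r-5$, $e\ge1$ and $de<4r(r-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Assume $s<d$. Then $1\le s<d\le e$, so $d\ge3$, and $de<4r(r-1)$ by \eqref{eq:de}. If $d=3$, then the odd number $s$ equals $1$; but \eqref{eq:de} gives $s\equiv r(r-1)\pmod 3$, and $r(r-1)\equiv0,0,2$ for $r\equiv0,1,2\pmod 3$. Hence $d\ge5$. Next, $d^2\le de<4r(r-1)<(2r-1)^2$ and $d$ is odd, so $d\le 2r-3$.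

If $d=2r-3$, then $a=4r-3$ and $4r(r-1)=(2r+1)d+3$. Both this and \eqref{eq:de} are divisions of $4r(r-1)$ by $d$ with remainder smaller than $d$, so $e=2r+1$ and $b-a=e-d=4$. This is (b).

Otherwise $d\le 2r-5$, and it remains to show $r\ge6$. If $d\ge7$, this follows from $7\le 2r-5$. If $d=5$, then $r\ge5$ and $s\in\{1,3\}$. Modulo $5$ we have $s\equiv4r(r-1)\equiv0,0,3,4,3$ for $r\equiv0,1,2,3,4$, so $r\equiv 2$ or $4\pmod5$ and $r\ge7$.
\end{proof}

Case (c) is settled by the following construction, the core of the paper.

\begin{proposition}\label{prop:main}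
Let $r\ge6$, let $d$ be odd with $5\le d\le 2r-5$, and let $e\ge1$ be odd with $de<4r(r-1)$. Then $K_{2r+d,\,2r+e}$ decomposes into $r$ planar graphs.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:all} from Proposition~\ref{prop:main}]
Let $a\le b$ be odd with $(a,b)\ne(1,1)$. By \eqref{eq:euler}, $t(K_{a,b})\ge r$. We show $t(K_{a,b})\le r$ in each case of Lemma~\ref{lem:cases}. In case (a),
\[
2r\bigl(a+(b+1)-2\bigr)-a(b+1)=s-d\ge0 ;
\]
since $b+1$ is even, Theorem~\ref{thm:BHM} applies to $(a,b+1)$ and gives $t(K_{a,b})\le t(K_{a,b+1})\le r$. In case (b), \eqref{eq:n+4} gives $t(K_{a,b})=\lceil 4r/4\rceil=r$. In case (c) apply Proposition~\ref{prop:main}.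

For $a=n$ and $b=n+4k$ we have $2(a+b-2)=4(n+2k-1)$, and case (b) does not occur because $k\ge2$. This proves Theorem~\ref{thm:main}, without \eqref{eq:n+4}. For Theorem~\ref{thm:all}, the pairs with $ab$ even are covered by Theorem~\ref{thm:BHM}, so the formula holds for all $(a,b)\neq(1,1)$. For an integer $r$ we have $\lceil x\rceil\le r$ if and only if $x\le r$, which gives the first equivalence; and $ab\le 2r(a+b-2)$ reads $b(a-2r)\le 2r(a-2)$, which gives the second when $a>2r$.
\end{proof}

The proof of Lemma~\ref{lem:cases} shows that a tight case other than (b) has $a=2r+d\ge19$, with equality for $(r,d)=(6,7)$ and $(r,d)=(7,5)$. From $120=7\cdot17+1$ and $168=5\cdot33+3$ we find the graphs $K_{19,29}$, with slack $1$, and $K_{19,47}=K_{19,19+4\cdot7}$, with slack $3$.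

\section{Layers built on skeletons}\label{sec:layers}

Let $A$ and $B$ be the parts of $K_{a,b}$, with $a=2r+d$ and
\[
A=\{x_1,y_1,\dots,x_r,y_r\}\cup\{z_1,\dots,z_d\}.
\]
For $d=0$, joining all of $B$ to $x_i$ and $y_i$ in layer $i$ gives $r$ planar copies of $K_{2,b}$. For $d>0$ each vertex of $B$ needs $d$ more edges, so some vertices of $B$ must have degree greater than $2$ in some layers. To control planarity we first draw, for each layer, an auxiliary multigraph on $A$ alone and then place the vertices of $B$ in its faces.

For each layer $i\in\{1,\dots,r\}$, partition $A\setminus\{x_i,y_i\}$ into nonempty ordered \emph{blocks} $P_1,\dots,P_g$. The \emph{skeleton} $H_i$ is the multigraph on $A$ that consists of the path $x_iw_1\cdots w_my_i$ for each block $P=(w_1,\dots,w_m)$ and of $g$ parallel edges $x_iy_i$. We draw these $2g$ paths and edges on the sphere as internally disjoint curves from $x_i$ to $y_i$, in the cyclic order $P_1$, edge, $P_2$, edge, \dots, $P_g$, edge. The path of each block $P$ then has an edge $x_iy_i$ on either side, so it borders two faces, each bounded by a cycle with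 vertex set $\{x_i,y_i\}\cup P$. We call them the two \emph{faces of $P$}; see Figure~\ref{fig:skeleton}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,
 av/.style={circle,fill=black,inner sep=1.6pt},
 bv/.style={circle,draw,fill=white,inner sep=1.8pt}]
\node[av,label=left:$x_i$] (x) at (0,0) {};
\node[av,label=right:$y_i$] (y) at (6,0) {};
\node[av] (w1) at (2,1.4) {};
\node[av] (w2) at (4,1.4) {};
\node[av] (w3) at (1.5,-1.2) {};
\node[av] (w4) at (4.5,-1.2) {};
\draw[dashed,gray] (x)--(w1)--(w2)--(y);
\draw[dashed,gray] (x)--(y);
\draw[dashed,gray] (x) .. controls (0,3.6) and (6,3.6) .. (y);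
\draw[dashed,gray] (x)--(w3);
\draw[dashed,gray] (w4)--(y);
\draw[dashed,gray] (w3) .. controls (2.4,-0.5) and (3.6,-0.5) .. (w4);
\draw[dashed,gray] (w3) .. controls (2.4,-1.9) and (3.6,-1.9) .. (w4);
\node[bv,label=below:$\beta$] (b) at (3,0.7) {};
\node[bv,label=above:$\beta'$] (c) at (3,2.1) {};
\node[bv,label=below:$\gamma$] (g) at (3,-1.2) {};
\draw[thick] (x)--(b)--(y);
\draw[thick] (w1)--(b)--(w2);
\draw[thick] (w1)--(c)--(w2);
\draw[thick] (x) .. controls (0.5,1.8) and (1.8,2.1) .. (c);
\draw[thick] (y) .. controls (5.5,1.8) and (4.2,2.1) .. (c);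
\draw[thick] (w3)--(g)--(w4);
\end{tikzpicture}
\caption{A skeleton (dashed) with two blocks of two vertices each. The vertices $\beta,\beta'\in B$ occupy the two faces of the upper block and are joined to $x_i$, $y_i$ and the whole block. One edge in the path of the lower block has been doubled, and $\gamma\in B$ lies between the copies, joined to the two ends. The solid edges belong to the layer.}
\label{fig:skeleton}
\end{figure}

\begin{lemma}\label{lem:layers}
Suppose that for each $\beta\in B$ and each layer $i$ a set $S_i(\beta)\subseteq A$ is given such that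
\begin{enumerate}
\item[(L1)] for each $\beta$, the sets $S_1(\beta),\dots,S_r(\beta)$ partition $A$;
\item[(L2)] each $S_i(\beta)$ either is the pair of ends of an edge of $H_i$ (\emph{edge type}), or is assigned to a block $P$ of layer $i$ with $S_i(\beta)\subseteq\{x_i,y_i\}\cup P$ (\emph{face type});
\item[(L3)] each block of each layer has at most two sets assigned to it.
\end{enumerate}
Then $K_{a,b}$ decomposes into $r$ planar graphs.
\end{lemma}

\begin{proof}
Let layer $i$ consist of the edges from $\beta$ to the vertices of $S_i(\beta)$, for all $\beta\in B$. By (L1), every edge of $K_{a,b}$ lies in exactly one layer. To draw layer $i$, replace each edge of $H_i$ by $b+1$ parallel copies. This creates $b$ faces of length $2$ along each edge, and the faces of the blocks keep their boundary vertices. Put each $\beta$ with $S_i(\beta)$ of edge type into its own face of length $2$ along the corresponding edge, and each $\beta$ with $S_i(\beta)$ of face type into its own face of the assigned block, which is possible by (L3). Every $\beta$ is alone in an open disk whose boundary cycle contains $S_i(\beta)$,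 so it can be joined to $S_i(\beta)$ without crossings. Now delete the edges of the skeleton.
\end{proof}

Sets of edge type are available without limit, while faces of blocks are scarce. Call $|S_i(\beta)|-2$ the \emph{excess} of $S_i(\beta)$. It is $0$ for edge type and at most $|P|$ for a set assigned to $P$. Since $|A|=2r+d$, condition (L1) for $\beta$ holds if and only if
\begin{equation}\label{eq:cover}
S_1(\beta)\cup\dots\cup S_r(\beta)=A\quad\text{and the excesses of these sets sum to } d .
\end{equation}
So $B$ demands total excess $bd$. A block $P$ supplies at most $2|P|$, and the blocks of one layer have total size $a-2$. Define the \emph{waste} of $P$ as $2|P|$ minus the excesses of the sets assigned to $P$. In any system as in Lemma~\ref{lem:layers}, the wastes sum to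
\begin{equation}\label{eq:waste}
2r(a-2)-bd=2r(a+b-2)-ab=s .
\end{equation}
Thus the skeletons have precisely the capacity that Euler's bound allows, and we may waste no more than the slack.

The simplest way to waste nothing is to let two vertices of $B$ be \emph{twins}: they have the same sets, assigned to the same blocks, and each of their face-type sets is all of $\{x_i,y_i\}\cup P$. A vertex $\beta$ can reach $z_1,\dots,z_d$ in two ways. It can reach them \emph{directly}, in a face of a block made of $z$'s. Or it can \emph{trade}: it reaches some $x_j$ or $y_j$ in a face of a layer $i\neq j$, and then spends its edge-type set in layer $j$ on $z$'s.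

\begin{example}\label{ex:512}
Let $r=2$, $d=1$, $b=12$, so $s=2\cdot2\cdot15-60=0$, and write $z=z_1$. Let layer $1$ have blocks $(z),(x_2),(y_2)$ and layer $2$ have blocks $(z),(x_1),(y_1)$. Then $x_iz$, $zy_i$ and $x_iy_i$ are edges of $H_i$. Let $B$ consist of six pairs of twins.
\[
\begin{array}{c|cccccc}
 &\alpha_1,\alpha_1'&\alpha_2,\alpha_2'&q_1,q_1'&q_2,q_2'&q_3,q_3'&q_4,q_4'\\ \hline
S_1& x_1y_1z & x_1y_1 & x_1y_1x_2 & x_1y_1y_2 & zy_1 & x_1z\\
S_2& x_2y_2 & x_2y_2z & zy_2 & x_2z & x_2y_2x_1 & x_2y_2y_1
\end{array}
\]
Each column partitions $A$, each two-element set is an edge of its skeleton, and each of the six blocks serves one pair of twins. So $t(K_{5,12})\le 2$. The twins $\alpha_i,\alpha_i'$ reach $z$ directly. The others trade: $q_1$ reaches $x_2$ in layer $1$, so in layer $2$ it takes the edge $zy_2$ in place of $x_2y_2$.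
\end{example}

\section{The odd vertex}\label{sec:odd}

When $b$ is odd, $B$ cannot be split into twins. Suppose a single vertex $\beta$ is left over. Twins fill both faces of their blocks, so $\beta$ is alone on each of its blocks, and such a block $P$ wastes at least $|P|$, hence at least the excess that $\beta$ draws from it. The total waste is at least $d$, and \eqref{eq:waste} forces $s\ge d$. In the tight case this plan is impossible.

Leave over three vertices $u,v,w$ instead, and give each of the pairs $uv$, $vw$, $wu$ a block to share. The three vertices demand $3d$, which is odd, while blocks supply an even amount, so a waste of $1$ is unavoidable; it is also affordable, since $s\ge1$. Put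
\[
h=\frac{d+1}{2},\qquad Z=(z_1,\dots,z_d),\qquad Z'=(z_1,\dots,z_h),\qquad Z''=(z_{h+1},\dots,z_d),
\]
so that $d=h+(h-1)$. Let $u,v$ share a block $Z'$ of size $h$, let $v,w$ share a block $Z''$ of size $h-1$ in another layer, and let $w,u$ share a block $T$ of $h$ of the $x$'s and $y$'s in a third layer. Then $v$ reaches all of $Z$ directly, with excess $h+(h-1)$. The vertex $w$ reaches $Z''$ directly and trades $T$ for $Z'$, with excess $(h-1)+h$. The vertex $u$ reaches $Z'$ directly and trades $h-1$ elements of $T$ for $Z''$, with excess $h+(h-1)$; the element of $T$ that it omits is the unit of waste. Cutting $Z$ in two layers also produces the complementary halves, $Z''$ in the layer of $uv$ and $Z'$ in the layer of $vw$. Together they form a copy of $Z$ and serve one pair of twins $p,p'$.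

\begin{example}\label{ex:1929}
Take $K_{19,29}$, with $r=6$, $d=7$, $h=4$, $s=1$. Cut $Z$ into $Z'=(z_1,\dots,z_4)$ and $Z''=(z_5,z_6,z_7)$ in layers $1$ and $3$, keep it as one block in the other layers, and let $T=(x_4,y_4,x_5,y_5)$ be a block of layer $6$. In the table, $*$ stands for $x_i,y_i$ in layer $i$.
\[
\begin{array}{c|cccccc}
 &S_1&S_2&S_3&S_4&S_5&S_6\\ \hline
p,p' & *\,Z'' & * & *\,Z' & * & * & *\\
v & *\,Z' & * & *\,Z'' & * & * & *\\
w & * & * & *\,Z'' & z_1z_2 & z_3z_4 & *\,x_4y_4x_5y_5\\
u & *\,Z' & * & * & z_7y_4 & z_5z_6 & *\,x_4x_5y_5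
\end{array}
\]
Each row partitions $A$. The blocks $Z$ of layers $2,4,5,6$ serve four pairs of twins directly. This accounts for $5+8=13$ vertices of $B$, and eight pairs of twins remain, each of which must trade seven $x$'s and $y$'s for $Z$. Each layer $i$ offers the ten elements $x_j,y_j$ with $j\ne i$. Of these $60$ places $T$ takes $4$, and $56=8\cdot7$ remain: not one can be spared.
\end{example}

Since $7$ does not divide $10$, some trading twins must collect their elements from two layers. They may not receive the same $x_j$ twice, and they may not receive $x_j$ from another layer while using a face in layer $j$. The next section orders the places so that cutting them into consecutive runs of length $d$ respects both constraints.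

\section{Proof of Proposition~\ref{prop:main}}\label{sec:proof}

Let $r,d,e$ be as in the proposition, $a=2r+d$, $b=2r+e$, and keep the notation $h,Z,Z',Z''$. The hypotheses give $3\le h\le r-2$. Indices of $x$, $y$ and of layers are read modulo $r$.

\subsection*{The blocks}

In each layer $i\notin\{1,3\}$, let $Z$ be a block. In layers $1$ and $3$, let $Z'$ and $Z''$ be two blocks. Whatever the other blocks are, we have:
\begin{enumerate}
\item[(E)] In every layer $i$, the pairs $x_iy_i$, $x_iz_1$, $z_dy_i$ and $z_cz_{c+1}$ $(1\le c<d)$ are edges of $H_i$, with the single exception of $z_hz_{h+1}$ for $i\in\{1,3\}$.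
\end{enumerate}

To cut the $x$'s and $y$'s into blocks, consider the positions $0,1,\dots,2r(r-1)-1$. Layer $i\in\{1,\dots,r\}$ owns the $2(r-1)$ positions from $2(r-1)(i-1)$ to $2(r-1)i-1$, which carry, in this order,
\[
x_{i+1},\,y_{i+1},\,x_{i+2},\,y_{i+2},\,\dots,\,x_{i+r-1},\,y_{i+r-1}.
\]
A \emph{cell} is a pair of positions $\{2c,2c+1\}$. It lies in one layer and carries $x_j,y_j$ for one $j$, its \emph{index}, with $x_j$ at the even position.

Let $N=(e-1)/2$. For $1\le t\le N$ let $I_t$ be the set of the $d$ positions $(t-1)d,\dots,td-1$, and let $I^*$ be the set of the last $h$ positions. Since $de\le 4r(r-1)-1$,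
\[
Nd+h=\frac{(e-1)d+(d+1)}{2}=\frac{de+1}{2}\le 2r(r-1),
\]
so the intervals $I_1,\dots,I_N,I^*$ fit and are pairwise disjoint. For each layer $i$ and each of these intervals that meets layer $i$, the elements carried by the interval in layer $i$ form a block, in any order. If some elements $x_j,y_j$ with $j\ne i$ remain, they form one further block. This defines all skeletons $H_i$.

Since $d$ is odd, $I_t$ meets $h$ cells: it contains $h-1$ consecutive full cells and half of one more. If $(t-1)d$ is even, the half cell comes last, and $I_t$ contains its $x$ and misses its $y$; we say $I_t$ has \emph{type Y}. If $(t-1)d$ is odd, the half cell comes first, and $I_t$ contains its $y$ and misses its $x$; this is \emph{type X}.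

\begin{lemma}\label{lem:distinct}
The $h$ cells that meet $I_t$ have distinct indices, and no index is the number of a layer that $I_t$ meets.
\end{lemma}

\begin{proof}
As $d<2(r-1)$, the interval $I_t$ contains no whole layer, so it meets one layer $i$ or two layers $i,i+1$ with $1\le i<r$. In the first case the indices are distinct members of $\{i+1,\dots,i+r-1\}$. In the second case let $I_t$ meet the last $\tau\ge1$ cells of layer $i$ and the first $\eta\ge1$ cells of layer $i+1$, so $\tau+\eta=h\le r-2$. The indices are $i+r-\tau,\dots,i+r-1$ and $i+2,\dots,i+1+\eta$. Since $1+\eta<r-\tau$, these are distinct members of $\{i+2,\dots,i+r-1\}$, so they are distinct modulo $r$ and differ from $i$ and $i+1$.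
\end{proof}

Let $C_t$ be the set of these $h$ indices, $l_t\in C_t$ the index of the half cell, and $J_t=C_t\setminus\{l_t\}$, so $|J_t|=h-1$. The twins served by $I_t$ will spend the layers of $J_t$ on edges $z_cz_{c+1}$, and the edge $z_hz_{h+1}$ is missing in layers $1$ and $3$. The next lemma provides a layer for it; it is the reason for cutting $Z$ in layers $1$ and $3$ rather than in two consecutive layers.

\begin{lemma}\label{lem:J}
$J_t\not\subseteq\{1,3\}$.
\end{lemma}

\begin{proof}
If $d\ge7$, then $|J_t|\ge3$. If $d=5$, then $J_t$ consists of the indices of two consecutive cells. If these lie in one layer, the indices differ by $1$. Otherwise they are the last cell of a layer $i$ and the first cell of layer $i+1$, with indices $i-1$ and $i+2$, which differ by $3$. If $J_t=\{1,3\}$, then $2\equiv\pm1$ or $2\equiv\pm3\pmod r$, so $r$ divides $1$, $3$ or $5$, contrary to $r\ge6$.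
\end{proof}

Finally, $I^*$ lies in layer $r$, because $h<2(r-1)$, and layer $r$ carries $x_1,y_1,\dots,x_{r-1},y_{r-1}$. Put $m=r-\lceil h/2\rceil$. Then $I^*$ meets the cells with indices in $C^*=\{m,m+1,\dots,r-1\}$. From $\lceil h/2\rceil\le(h+1)/2\le(r-1)/2$ we get $m\ge(r+1)/2>3$, so
\begin{equation}\label{eq:Cstar}
C^*\cap\{1,3,r\}=\emptyset .
\end{equation}
Let $T$ be the block of layer $r$ carried by $I^*$. If $h$ is even, $T$ consists of all $x_j,y_j$ with $j\in C^*$. If $h$ is odd, $T$ consists of these elements except $x_m$. In both cases $|T|=h$ and $y_m\in T$.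

\subsection*{The sets $S_i(\beta)$}

Let $B$ consist of twins $\alpha_i,\alpha_i'$ for $i\in\{1,\dots,r\}\setminus\{1,3\}$, twins $p,p'$, three vertices $u,v,w$, and twins $q_t,q_t'$ for $1\le t\le N$. The total is $2(r-2)+2+3+(e-1)=2r+e=b$. Write $D_i=\{x_i,y_i\}$. Unless stated otherwise $S_i(\beta)=D_i$, of edge type. A set written as $D_i\cup P$ with $P$ a block of layer $i$ is assigned to $P$. For each vertex we check (L2), and (L1) in the form \eqref{eq:cover}.

\medskip\noindent\emph{The vertices that reach $Z$ directly.}
\[
\begin{array}{ll}
\alpha_i,\alpha_i': & S_i=D_i\cup Z;\\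
p,p': & S_1=D_1\cup Z'',\quad S_3=D_3\cup Z';\\
v: & S_1=D_1\cup Z',\quad S_3=D_3\cup Z''.
\end{array}
\]
Here $D_j\subseteq S_j$ for all $j$, the set $Z$ is covered, and the total excess is $|Z|=d$.

\medskip\noindent\emph{The twins $q_t,q_t'$.} Write $l=l_t$. In each layer $i$ that meets $I_t$, let $S_i=D_i\cup P$, where $P$ is the block that $I_t$ carries in layer $i$. By Lemma~\ref{lem:distinct} these layers are not in $C_t$, so the $h$ layers of $C_t$ are free for trading. They must cover $Z$ and the element of $D_l$ that $I_t$ misses, which are $d+1=2h$ vertices. These vertices form a path, $z_1\cdots z_dy_l$ or $x_lz_1\cdots z_d$, and we use its perfect matching.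
\begin{itemize}
\item Type Y: $S_l=\{z_d,y_l\}$, and the $h-1$ sets $\{z_1,z_2\},\{z_3,z_4\},\dots,\{z_{d-2},z_{d-1}\}$ are distributed bijectively over the layers of $J_t$.
\item Type X: $S_l=\{x_l,z_1\}$, and the $h-1$ sets $\{z_2,z_3\},\{z_4,z_5\},\dots,\{z_{d-1},z_d\}$ are distributed bijectively over the layers of $J_t$.
\end{itemize}
If $\{z_h,z_{h+1}\}$ is among the sets, we give it to a layer of $J_t\setminus\{1,3\}$, which exists by Lemma~\ref{lem:J}. By (E), all these sets are of edge type. They cover $A$ together with the others: $D_j\subseteq S_j$ for $j\notin C_t$; both elements of $D_j$ are carried by $I_t$ for $j\in J_t$; one element of $D_l$ is carried by $I_t$ and the other lies in $S_l$; and $Z$ is covered in the layers of $C_t$. The total excess is $|I_t|=d$.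

For instance, in Example~\ref{ex:1929} the interval $I_2$ consists of the positions $7,\dots,13$ and carries $y_5,x_6,y_6$ in layer $1$ and $x_3,y_3,x_4,y_4$ in layer $2$. It has type X, with $l_2=5$ and $J_2=\{6,3,4\}$, and we may take $S_5=\{x_5,z_1\}$, $S_3=\{z_2,z_3\}$, $S_4=\{z_4,z_5\}$, $S_6=\{z_6,z_7\}$. The set $\{z_4,z_5\}$ could not go to layer $3$.

\medskip\noindent\emph{The vertex $w$.} Let $S_3=D_3\cup Z''$ and $S_r=D_r\cup T$. By \eqref{eq:Cstar} the layers of $C^*$ are free. They must cover $Z'$ and, for odd $h$, also $x_m$.
\begin{itemize}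
\item $h$ even: the $h/2$ sets $\{z_1,z_2\},\dots,\{z_{h-1},z_h\}$ are distributed bijectively over the $h/2$ layers of $C^*$.
\item $h$ odd: $S_m=\{x_m,z_1\}$, and the $(h-1)/2$ sets $\{z_2,z_3\},\dots,\{z_{h-1},z_h\}$ are distributed bijectively over the $(h-1)/2$ layers of $C^*\setminus\{m\}$.
\end{itemize}
These sets are of edge type by (E). We have $D_j\subseteq S_j$ for $j\notin C^*$ and $D_j\subseteq T$ for $j\in C^*$, except that for odd $h$ the vertex $x_m$ lies in $S_m$ instead of $T$. Further $Z''\subseteq S_3$, and $Z'$ is covered in the layers of $C^*$. The total excess is $(h-1)+h=d$.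

\medskip\noindent\emph{The vertex $u$.} Let $S_1=D_1\cup Z'$ and $S_r=D_r\cup(T\setminus\{y_m\})$, assigned to $T$. By \eqref{eq:Cstar} the layers of $C^*$ are again free. They must cover $Z''$ and the elements of $D_m$ outside $T\setminus\{y_m\}$, namely $y_m$ for even $h$ and both $x_m,y_m$ for odd $h$.
\begin{itemize}
\item $h$ even: $S_m=\{z_d,y_m\}$. The $h-2$ vertices $z_{h+1},\dots,z_{d-1}$ form the $(h-2)/2$ sets $\{z_{h+1},z_{h+2}\},\dots,\{z_{d-2},z_{d-1}\}$, which are distributed bijectively over the $(h-2)/2$ layers of $C^*\setminus\{m\}$.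
\item $h$ odd: $S_m=D_m$. The $h-1$ vertices $z_{h+1},\dots,z_d$ form the $(h-1)/2$ sets $\{z_{h+1},z_{h+2}\},\dots,\{z_{d-1},z_d\}$, which are distributed bijectively over the $(h-1)/2$ layers of $C^*\setminus\{m\}$.
\end{itemize}
These sets are of edge type by (E). We have $D_j\subseteq S_j$ for $j\notin C^*$, $D_j\subseteq T\setminus\{y_m\}$ for $j\in C^*\setminus\{m\}$, and $D_m\subseteq S_m\cup S_r$. Further $Z'\subseteq S_1$, and $Z''$ is covered in the layers of $C^*$. The total excess is $h+(h-1)=d$.

\medskip\noindent\emph{Condition (L3).} The face-type sets are assigned as follows.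
\[
\begin{array}{l|l}
\text{block} & \text{vertices}\\ \hline
Z \text{ in layer } i\notin\{1,3\} & \alpha_i,\ \alpha_i'\\
Z' \text{ in layer } 1 & u,\ v\\
Z'' \text{ in layer } 1 & p,\ p'\\
Z' \text{ in layer } 3 & p,\ p'\\
Z'' \text{ in layer } 3 & v,\ w\\
\text{a block carried by } I_t & q_t,\ q_t'\\
T \text{ in layer } r & u,\ w
\end{array}
\]
The blocks of remaining elements are not used. So no block is used more than twice, and Lemma~\ref{lem:layers} decomposes $K_{2r+d,\,2r+e}$ into $r$ planar graphs. This proves Proposition~\ref{prop:main}. \qed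

\begin{remark}
The bound $d\le 2r-5$ is needed in Lemma~\ref{lem:distinct}. For $d=2r-3$, an interval meeting layers $i$ and $i+1$ would need $h=r-1$ distinct indices outside $\{i,i+1\}$, and there are only $r-2$. This is why case (b) of Lemma~\ref{lem:cases} rests on \eqref{eq:n+4}. The bound $d\ge5$ gives $|J_t|\ge2$ in Lemma~\ref{lem:J}; for $d=1$ the block $Z''$ would be empty. The bound $r\ge6$ enters Lemma~\ref{lem:J} and \eqref{eq:Cstar}; for $r=d=5$ we would have $C^*=\{3,4\}$, and $w$ would need layer $3$ both for a face and for trading.
\end{remark}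

\section{The closed form}\label{sec:closed}

\begin{proof}[Proof of Corollary~\ref{cor:closed}]
Put $\mu=n+2k$, an odd number. Then
\[
n(n+4k)=\mu^2-4k^2=(\mu-1)(\mu+1)-(4k^2-1),
\]
and dividing by $4(\mu-1)$ turns Theorem~\ref{thm:main} into
\[
t(K_{n,n+4k})=\left\lceil\frac{\mu+1}{4}-\delta\right\rceil,\qquad \delta=\frac{4k^2-1}{4(\mu-1)}>0 ,
\]
which is the first formula. Let $M=\lceil(\mu+1)/4\rceil$. The thickness is at most $M$, and it equals $M$ if and only if $(\mu+1)/4-\delta>M-1$. If $\mu\equiv3\pmod4$, then $(\mu+1)/4=M$ and the condition is $\delta<1$, that is, $4(\mu-1)>4k^2-1$, or $\mu-1\ge k^2$. If $\mu\equiv1\pmod4$, then $(\mu+1)/4=M-\frac12$ and the condition is $\delta<\frac12$, that is, $2(\mu-1)>4k^2-1$, or $\mu-1\ge2k^2$. Finally, $n\ge 2k^2-2k+1$ means $\mu-1\ge 2k^2$, which suffices in both cases.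
\end{proof}

\begin{thebibliography}{9}

\bibitem{BHM}
Beineke, Harary and Moon, 1964.

\bibitem{Note}
\emph{A note on the thickness of some complete bipartite graphs},\\
\texttt{https://amc-journal.eu/index.php/amc/article/download/1236/1151}

\end{thebibliography}
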